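# Splitting $A^t$ along two orthonormal systems, and the inequality $\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|$

## 1. Splitting $A^t$ on a subspace

Let $A\ge 0$ be a positive semidefinite $n\times n$ matrix acting on $H=\mathbb C^n$, let $0<t<\frac12$, and let $\mathcal V\subset H$ be a subspace of dimension $k$. The singular value decomposition of the restriction $A^t|_{\mathcal V}$ gives an orthonormal basis $(w_i)_{i\le k}$ of $\mathcal V$, an orthonormal system $(f_i)_{i\le k}$ of $H$ and numbers $d_i\ge 0$ with $A^tw_i=d_if_i$. The proof turns on a variant in which part of the vector $A^tw_i$ stays in the direction $w_i$.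

**Definition.** Let $0\le\kappa<\frac12$. A *$\kappa$-splitting* of $A^t$ on $\mathcal V$ consists of an orthonormal basis $(w_i)_{i\le k}$ of $\mathcal V$, an orthonormal system $(f_i)_{i\le k}$ in $H$ and numbers $d_i\ge0$ such that
$$A^tw_i=d_i\big(\kappa w_i+(1-\kappa)f_i\big),\qquad i\le k. \tag{1}$$

For $\kappa=0$ this is the singular value decomposition. For $\kappa>0$ it is no longer clear that one exists, since two orthonormality conditions must hold at once while $w_i$ and $f_i$ need not be orthogonal to each other. We shall construct one, for a particular $\kappa=\kappa(t)$, with the additional property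
$$d_i^{1/t}\le\langle Aw_i,w_i\rangle\le\langle Af_i,f_i\rangle . \tag{2}$$

**Example.** Take $t=\frac18$, $\kappa=\frac13$ (this will be the right $\kappa$ for $t=\frac18$), $A=\mathrm{diag}(1,0)$ and $\mathcal V$ spanned by $w=\frac1{\sqrt5}(1,2)$. Then $A^tw=\frac1{\sqrt5}(1,0)$. Put $d=\frac35$ and $f=\frac1{\sqrt5}(2,-1)$. Indeed
$$d\Big(\tfrac13w+\tfrac23f\Big)=\frac35\cdot\frac1{3\sqrt5}\big((1,2)+(4,-2)\big)=\frac1{\sqrt5}(1,0)=A^tw .$$
Moreover $\langle Aw,w\rangle=\frac15$, $\langle Af,f\rangle=\frac45$ and $d^{1/t}=(3/5)^8<0.02$, so (2) holds. The singular value decomposition would instead give $d=\frac1{\sqrt5}$ and $f=(1,0)$.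

The splitting is for the following purpose. We shall need to bound traces $\sum_i\langle B^{r}A^tw_i,A^tw_i\rangle$ with a second matrix $B\ge0$ and $r=1-2t$. Formula (1) turns such a trace into expectations of $B$ in the unit vectors $w_i$ and $f_i$. Property (2) says that $A$ is at least as large on the $f_i$ as on the $w_i$, so that if $A+B$ is bounded, then $B$ has correspondingly less room on the $f_i$. That trade-off between $A$ and $B$ is what proves the inequality of the next section.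

## 2. A norm inequality with two orders of multiplication

A norm on $M_n(\mathbb C)$ is **unitarily invariant** if $\|UXV\|=\|X\|$ for all $X$ and all unitary $U,V$. Examples are the operator norm, the Schatten norms $\|X\|_\rho=(\sum_js_j(X)^\rho)^{1/\rho}$ for $1\le\rho<\infty$, and the Ky Fan norms
$$\|X\|_{(k)}=\sum_{j\le k}s_j(X),$$
where $s_1(X)\ge s_2(X)\ge\dots$ are the singular values. So $\|X\|_{(1)}$ is the operator norm, and $\|X\|_{(n)}=\|X\|_1$ is the trace norm. For $X=\mathrm{diag}(3,-2,1)$ we have $\|X\|_{(1)}=3$, $\|X\|_{(2)}=5$, $\|X\|_{(3)}=6$.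

The Heinz inequality says that $\|A^pB^q+A^qB^p\|\le\|A^{p+q}+B^{p+q}\|$ for all positive semidefinite $A,B$, all $p,q>0$ and every unitarily invariant norm. What happens if the order of the factors in the second product is reversed? This is a form of a question posed by Bourin; the paper "Norm inequalities related to the arithmetic–geometric mean inequalities for positive semidefinite matrices" (doi:10.1007/s11117-018-0577-2) records it as open. The answer is that the inequality stays true: for every $n\ge1$, all positive semidefinite $A,B\in M_n(\mathbb C)$, all $p,q>0$ and every unitarily invariant norm,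
$$\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|. \tag{3}$$

Powers are taken by functional calculus, with $X^0:=I$ for every $X\ge0$. Replace $(A,B)$ by $(A^{p+q},B^{p+q})$ and put $t=p/(p+q)\in(0,1)$. Then (3) becomes
$$\|F_t\|\le\|S\|,\qquad F_t:=A^tB^{1-t}+B^tA^{1-t},\qquad S:=A+B. \tag{4}$$
Since $F_t^*=B^{1-t}A^t+A^{1-t}B^t=F_{1-t}$ and $\|X^*\|=\|X\|$ (the two matrices have the same singular values), it suffices to treat $0<t\le\frac12$.

**Theorem 1.** The inequality (4) holds for all $A,B\ge0$, all $t\in(0,1)$ and all unitarily invariant norms. Equivalently, (3) holds in full.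

**Theorem 2.** Let $\alpha,\gamma\in[0,\frac12]$, let $A,B\ge0$, and let $X,Y\in M_n(\mathbb C)$ be contractions (operator norm at most $1$). Then for every unitarily invariant norm
$$\big\|A^{\alpha}B^{\frac12-\alpha}\,X\,B^{\frac12-\gamma}A^{\gamma}+B^{\alpha}A^{\frac12-\alpha}\,Y\,A^{\frac12-\gamma}B^{\gamma}\big\|\le\|A+B\|.$$
In particular $\|A^\alpha B^\beta A^\gamma+B^\alpha A^\beta B^\gamma\|\le\|A+B\|$ if $\alpha+\beta+\gamma=1$ and $0\le\alpha,\gamma\le\frac12$.

**Theorem 3.** The constant $1$ in (4) is optimal. For a Schatten norm $\|\cdot\|_\rho$ with $1\le\rho<\infty$ and $0<t<1$, one has $\|F_t\|_\rho=\|A+B\|_\rho$ if and only if $A=B$. For the operator norm this characterization fails.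

We use the following textbook facts.

1. Ky Fan's maximum principle: $\|X\|_{(k)}=\max\mathrm{Re}\sum_{i\le k}\langle Xv_i,u_i\rangle$ over orthonormal systems $(u_i)_{i\le k}$, $(v_i)_{i\le k}$. For $X\ge0$ it reads $\|X\|_{(k)}=\max\sum_{i\le k}\langle Xu_i,u_i\rangle=\max_P\mathrm{Tr}\,PX$, over orthogonal projections $P$ of rank $k$.
2. Ky Fan dominance: if $\|X\|_{(k)}\le\|Y\|_{(k)}$ for all $k\le n$, then $\|X\|\le\|Y\|$ for every unitarily invariant norm.
3. Operator monotonicity of the square root: $0\le X\le Y$ implies $X^{1/2}\le Y^{1/2}$.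
4. The spectral measure of $A\ge 0$ at a unit vector $w$: if $Ae_j=a_je_j$ with $(e_j)$ an orthonormal basis, then $\mu=\sum_j|\langle w,e_j\rangle|^2\delta_{a_j}$ is a probability measure on $[0,\infty)$ with $\langle\varphi(A)w,w\rangle=\int\varphi\,d\mu$ for every function $\varphi$. In the example of Section 1 it is $\frac15\delta_1+\frac45\delta_0$.
5. Jensen: for a unit vector $\xi$ and $0<r<1$, $\langle B^r\xi,\xi\rangle\le\langle B\xi,\xi\rangle^r$. This is the concavity of $y\mapsto y^r$ applied to the spectral measure of $B$ at $\xi$.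

By facts 1 and 2 the whole problem is about the sums $\sum_{i\le k}\langle F_tv_i,u_i\rangle$.

## 3. Commuting matrices, $t=\frac12$, and the trace norm

**Commuting $A$ and $B$.** Diagonalize them simultaneously. The diagonal entries of $F_t$ are $a^tb^{1-t}+b^ta^{1-t}$, and weighted AM–GM bounds this by $ta+(1-t)b+tb+(1-t)a=a+b$. So $0\le F_t\le S$, and (4) follows from fact 1.

**The case $t=\frac12$** (that is, $p=q$). Here $F=F_{1/2}=A^{1/2}B^{1/2}+B^{1/2}A^{1/2}$ is Hermitian, and $S\mp F=(A^{1/2}\mp B^{1/2})^2\ge0$, so $-S\le F\le S$. If $u_1,\dots,u_k$ are orthonormal eigenvectors of $F$ for the $k$ eigenvalues $\lambda_i$ of largest modulus, then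
$$\|F\|_{(k)}=\sum_{i\le k}|\lambda_i|=\sum_{i\le k}|\langle Fu_i,u_i\rangle|\le\sum_{i\le k}\langle Su_i,u_i\rangle\le\|S\|_{(k)}.$$
For $t\ne\frac12$ the matrix $F_t$ is in general not Hermitian, and this argument is not available.

**The trace norm.** Hölder's inequality for Schatten norms gives $\|A^tB^{1-t}\|_1\le(\mathrm{Tr}A)^t(\mathrm{Tr}B)^{1-t}\le t\,\mathrm{Tr}A+(1-t)\mathrm{Tr}B$. Adding the same bound with $A,B$ exchanged gives $\|F_t\|_1\le\mathrm{Tr}\,S=\|S\|_1$.

One would like to do the same for every $\|\cdot\|_{(k)}$: estimate the two products separately and add. For the operator norm this already breaks down. The bounds $\|A^tB^{1-t}\|\le\|A\|^t\|B\|^{1-t}$ and $\|B^tA^{1-t}\|\le\|B\|^t\|A\|^{1-t}$ add up to $2$ for $A=\mathrm{diag}(1,0)$, $B=\mathrm{diag}(0,1)$, whereas $\|S\|=1$ (and $F_t=0$). The trace adds up over $A$ and $B$; the norm $\|A+B\|$ does not. The two products must be treated together.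

## 4. Factoring $F_t$ through a positive matrix $N_t$

Treating them together means writing $F_t$ as a row times a column of matrices,
$$F_t=\begin{pmatrix}A^tB^{\frac12-t}&B^tA^{\frac12-t}\end{pmatrix}\begin{pmatrix}B^{1/2}\\A^{1/2}\end{pmatrix}\qquad(0\le t\le\tfrac12).$$
If $Q$ is the column and $R$ the row, then $Q^*Q=S$ and $RR^*=N_t$, where
$$N_t:=A^tB^{1-2t}A^t+B^tA^{1-2t}B^t\ge0,\qquad 0\le t\le\tfrac12 .$$
Note $N_0=B+A=S$ and $N_{1/2}=A+B=S$. By Cauchy–Schwarz everything is reduced to the following statement (see Section 9).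

**Proposition 6.** For $0\le t\le\frac12$ and all $k\le n$,
$$\|N_t\|_{(k)}\le\|S\|_{(k)}. \tag{5}$$

Since $N_t$ and $S$ are positive, one might hope for the operator inequality $N_t\le S$. It is false for every $t\in(0,\frac12)$. Take unit vectors $a=(1,0)$, $b=\frac1{\sqrt2}(1,1)$, the projections $P_a,P_b$ onto their spans, and $A=xP_a$, $B=P_b$ with $x>0$. Since $P_aP_bP_a=\frac12P_a$ and $P_bP_aP_b=\frac12P_b$,
$$N_t=\tfrac12x^{2t}P_a+\tfrac12x^{1-2t}P_b,\qquad S=xP_a+P_b .$$
For $\xi=(0,1)$, which is orthogonal to $a$, we get $\langle N_t\xi,\xi\rangle=\frac14x^{1-2t}$ and $\langle S\xi,\xi\rangle=\frac12$. So $N_t\not\le S$ as soon as $x^{1-2t}>2$.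

Hence $\mathrm{Tr}\,PN_t\le\mathrm{Tr}\,PS$ is not true for each projection $P$ of rank $k$. A correct bound for $\mathrm{Tr}\,PN_t$ must bring in the maximum $\Sigma_k:=\|S\|_{(k)}$, that is, test $S$ on vectors outside the range of $P$. The vectors $f_i$ will do this.

## 5. The singular value frame, and where it stops at $t=\frac14$

Let $P$ be the projection onto a $k$-dimensional subspace $\mathcal V$, let $0<t<\frac12$ and $r=1-2t$. Try the ordinary singular value decomposition $A^tw_i=d_if_i$. If $\mu$ is the spectral measure of $A$ at $w_i$ and $a=\int x\,d\mu=\langle Aw_i,w_i\rangle$, then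

* $d_i^2=\langle A^{2t}w_i,w_i\rangle\le a^{2t}$ by Jensen, so $d_i^{1/t}\le\langle Aw_i,w_i\rangle$;
* $d_i^2\langle Af_i,f_i\rangle=\int x\cdot x^{2t}d\mu\ge a\int x^{2t}d\mu=a\,d_i^2$, because $(x-a)(x^{2t}-a^{2t})\ge0$ and $\int(x-a)\,d\mu=0$. So $\langle Af_i,f_i\rangle\ge\langle Aw_i,w_i\rangle$ if $d_i>0$. If $d_i=0$, then $A^tw_i=0$, hence $Aw_i=0$, and the inequality is trivial.

So (2) holds. Therefore, by Jensen and weighted AM–GM in the form $d^2y^r=(d^{1/t})^{2t}y^r\le2t\,d^{1/t}+ry$,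
$$\mathrm{Tr}\,PA^tB^rA^t=\sum_id_i^2\langle B^rf_i,f_i\rangle\le\sum_i\big(2t\,d_i^{1/t}+r\langle Bf_i,f_i\rangle\big)\le2t\,\mathrm{Tr}PA+r\sum_i\langle Bf_i,f_i\rangle .$$
Now comes the trade-off announced in Section 1. The $f_i$ are orthonormal, so
$$\sum_i\langle Bf_i,f_i\rangle=\sum_i\langle Sf_i,f_i\rangle-\sum_i\langle Af_i,f_i\rangle\le\Sigma_k-\mathrm{Tr}\,PA .$$
Doing the same with $A$ and $B$ exchanged, on the same $\mathcal V$ (with a basis of $\mathcal V$ adapted to $B$), and adding, we arrive at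
$$\mathrm{Tr}\,PN_t\le(2t-r)\,\mathrm{Tr}PS+2r\,\Sigma_k=(4t-1)\,\mathrm{Tr}PS+(2-4t)\,\Sigma_k=\Sigma_k+(1-4t)\big(\Sigma_k-\mathrm{Tr}PS\big).$$
Always $\mathrm{Tr}PS\le\Sigma_k$. If $t\ge\frac14$ the last term is $\le0$ and (5) follows. If $t<\frac14$ the right-hand side exceeds $\Sigma_k$ unless $\mathrm{Tr}PS=\Sigma_k$. The exact point of failure is the sign of the coefficient $4t-1$ of $\mathrm{Tr}PS$: we have paid $\Sigma_k$ for the whole of $B$, with weight $r$ close to $1$ when $t$ is small.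

So for small $t$ we should pay $\Sigma_k$ for only a part of $B$ and test the rest on the $w_i$, where it costs $\mathrm{Tr}PB$. Suppose a $\kappa$-splitting with (2) is available. Heuristically the term $r\sum_i\langle Bf_i,f_i\rangle$ is replaced by $r\kappa\,\mathrm{Tr}PB+r(1-\kappa)\sum_i\langle Bf_i,f_i\rangle$, and the coefficient of $\mathrm{Tr}PS$ after adding becomes
$$2t+r\kappa-r(1-\kappa)=2t-r(1-2\kappa).$$
It vanishes exactly when $1-2\kappa=\frac{2t}{1-2t}$, that is, $\kappa=\frac{1-4t}{2(1-2t)}$. This dictates the choice. From now on, for $0<t<\frac12$,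
$$r=1-2t,\qquad\kappa=\max\Big\{0,\frac{1-4t}{2(1-2t)}\Big\},\qquad\nu=1-2\kappa .$$
Then $0\le\kappa<\frac12$ and $\nu>0$. If $t\le\frac14$, then $\nu=\frac{2t}{1-2t}$; if $t\ge\frac14$, then $\kappa=0$. For $t=\frac18$ we get $\kappa=\nu=\frac13$, as in the example of Section 1. What remains is to construct the splitting and to prove (2) for this $\kappa$.

## 6. One vector: the quadratic equation for $d$ and two scalar inequalities

Take $k=1$, a unit vector $w$ and its spectral measure $\mu$. Write $a=\int x\,d\mu$, $c=\int x^td\mu=\langle A^tw,w\rangle$, $e=\int x^{2t}d\mu=\|A^tw\|^2$. For (1) with a unit vector $f$ we need $\|A^tw-\kappa dw\|=(1-\kappa)d$. Squaring gives $e-2\kappa cd+\kappa^2d^2=(1-\kappa)^2d^2$, that is,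
$$\nu d^2+2\kappa c\,d=e . \tag{6}$$
This determines $d\ge0$, and then $f$ is the normalized vector $A^tw-\kappa dw$ if $d>0$. The two inequalities in (2) become statements about $\mu$: first $d\le a^t$, and then, with $\theta=\kappa d$, the inequality $\langle A(A^t-\theta)w,(A^t-\theta)w\rangle\ge a\|(A^t-\theta)w\|^2$.

**Lemma 4.** Let $\mu$ be a finitely supported probability measure on $[0,\infty)$, with $a,c,e$ as above.

(a) If $d\ge0$ satisfies (6), then $d\le a^t$.

(b) If $0\le\theta\le\frac12a^t$, then $\int x(x^t-\theta)^2d\mu\ge a\int(x^t-\theta)^2d\mu$.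

**Proof.** If $a=0$, then $\mu=\delta_0$, so $c=e=0$; then (6) reads $\nu d^2=0$ and $d=0$, while $\theta=0$. Both claims are trivial. Let $a>0$.

**Step 1: reduce (a) to a pointwise inequality.** Replace $x$ by $x/a$ and $d$ by $a^{-t}d$. Then $c$ becomes $a^{-t}c$ and $e$ becomes $a^{-2t}e$, so (6) is preserved, and we may assume $a=1$. We must show $d\le1$. The function $d\mapsto\nu d^2+2\kappa cd$ is strictly increasing on $[0,\infty)$, so it suffices that its value at $1$ is at least $e$, that is, $\nu+2\kappa c-e\ge0$. Because $\int(x-1)\,d\mu=0$, we may add any multiple of $x-1$ under the integral; we choose the multiple that makes the derivative at $1$ vanish. So it suffices that $h\ge0$ on $[0,\infty)$, where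
$$h(x)=1-2\kappa+2\kappa x^t-x^{2t}+2t(1-\kappa)(x-1).$$

**Step 2: prove $h\ge0$ by locating convexity.** We have $h(1)=1-2\kappa+2\kappa-1=0$ and $h'(1)=2\kappa t-2t+2t(1-\kappa)=0$. For $x>0$,
$$h''(x)=2\kappa t(t-1)x^{t-2}-2t(2t-1)x^{2t-2}=2t\,x^{t-2}\big[(1-2t)x^t-\kappa(1-t)\big].$$
If $\kappa=0$, then $h$ is convex on $[0,\infty)$ (it is continuous at $0$), and $h(1)=h'(1)=0$ gives $h\ge0$.

If $\kappa>0$, then $t<\frac14$. The bracket changes sign, from negative to positive, at $x_0=\big(\kappa\frac{1-t}{1-2t}\big)^{1/t}$. The function $\frac{1-t}{1-2t}$ increases in $t$ and equals $\frac32$ at $t=\frac14$, so $x_0^t<\frac12\cdot\frac32<1$ and $x_0<1$. On $[x_0,\infty)$, which contains $1$, $h$ is convex, so it lies above its tangent at $1$, which is zero; hence $h\ge0$ there, and in particular $h(x_0)\ge0$. On $[0,x_0]$, $h$ is concave, so it is at least the smaller of its two end values. At the left end,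
$$h(0)=\nu-2t(1-\kappa)=\frac{2t}{1-2t}-2t(1-\kappa)>0,$$
since $\frac1{1-2t}>1\ge1-\kappa$. Hence $h\ge0$ on $[0,x_0]$ too, which proves (a).

**Step 3: prove (b) by comparing $(x^t-\theta)^2$ with its value at $a$.** By hypothesis $a^t-\theta\ge\theta\ge0$. If $x\ge a$, then $x^t-\theta\ge a^t-\theta\ge0$, so $(x^t-\theta)^2\ge(a^t-\theta)^2$. If $0\le x<a$, then
$$-(a^t-\theta)\le-\theta\le x^t-\theta<a^t-\theta,$$
so $(x^t-\theta)^2\le(a^t-\theta)^2$. In both cases
$$(x-a)(x^t-\theta)^2\ge(x-a)(a^t-\theta)^2 .$$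
The right-hand side has integral $0$, so $\int(x-a)(x^t-\theta)^2d\mu\ge0$, which is (b). $\square$

The condition $\theta\le\frac12a^t$ in (b) is where $\kappa<\frac12$ will be used: by (a), $\theta=\kappa d\le\frac12a^t$.

## 7. Several vectors: a quadratic operator equation on $\mathcal V$

For $k>1$ we need the vectors $z_i=A^tw_i-\kappa d_iw_i$ to satisfy $\langle z_i,z_j\rangle=(1-\kappa)^2d_i^2\delta_{ij}$. Let $P$ be the projection onto $\mathcal V$, and consider on $\mathcal V$ the compressions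
$$C=PA^tP|_{\mathcal V},\qquad E=PA^{2t}P|_{\mathcal V}.$$
If $D$ is the operator on $\mathcal V$ with $Dw_i=d_iw_i$, then $\langle z_i,z_j\rangle$ is the matrix entry $\langle(E-\kappa(CD+DC)+\kappa^2D^2)w_i,w_j\rangle$. So the requirement is $E-\kappa(CD+DC)+\kappa^2D^2=(1-\kappa)^2D^2$, which rearranges to
$$\nu D^2+\kappa(CD+DC)=E . \tag{7}$$
This is the operator form of (6). Multiplying (7) by $\nu$ and completing the square, it becomes $(\nu D+\kappa C)^2=\nu E+\kappa^2C^2$, and this can be solved by a square root. The basis $(w_i)$ is then an eigenbasis of the solution.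

**Lemma 5.** Let $A\ge0$, $0<t<\frac12$, and let $\mathcal V\subset H$ be a subspace of dimension $k$. With the $\kappa$ of Section 5, there is a $\kappa$-splitting $(w_i),(f_i),(d_i)$ of $A^t$ on $\mathcal V$ with
$$d_i^{1/t}\le\langle Aw_i,w_i\rangle\le\langle Af_i,f_i\rangle\qquad(i\le k).$$

**Proof.**

**Step 1: solve (7) with $D\ge0$.** First, $E-C^2=PA^t(I-P)A^tP|_{\mathcal V}\ge0$. Since $C\ge0$ and $E\ge0$, we may define the Hermitian operator
$$D=\nu^{-1}\big[(\nu E+\kappa^2C^2)^{1/2}-\kappa C\big]$$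
on $\mathcal V$. Squaring $\nu D+\kappa C=(\nu E+\kappa^2C^2)^{1/2}$ gives $\nu^2D^2+\nu\kappa(CD+DC)+\kappa^2C^2=\nu E+\kappa^2C^2$, which is (7) after canceling $\kappa^2C^2$ and dividing by $\nu$. For positivity, use $E\ge C^2$ and $\nu+\kappa^2=1-2\kappa+\kappa^2=(1-\kappa)^2$:
$$\nu E+\kappa^2C^2\ge(\nu+\kappa^2)C^2=\big((1-\kappa)C\big)^2 .$$
Operator monotonicity of the square root gives $\nu D+\kappa C\ge(1-\kappa)C$, that is, $\nu D\ge(1-2\kappa)C=\nu C$. Hence $D\ge C\ge0$.

**Step 2: read off the two orthonormal systems.** Let $(w_i)$ be an orthonormal eigenbasis of $D$, $Dw_i=d_iw_i$ with $d_i\ge0$, and let $z_i=A^tw_i-\kappa d_iw_i$. Expanding,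
$$\langle z_i,z_j\rangle=\langle Ew_i,w_j\rangle-\kappa(d_i+d_j)\langle Cw_i,w_j\rangle+\kappa^2d_i^2\delta_{ij}.$$
The entry of (7) at $(w_i,w_j)$ is $\nu d_i^2\delta_{ij}+\kappa(d_i+d_j)\langle Cw_i,w_j\rangle=\langle Ew_i,w_j\rangle$. Substituting,
$$\langle z_i,z_j\rangle=(\nu+\kappa^2)d_i^2\delta_{ij}=(1-\kappa)^2d_i^2\delta_{ij}.$$
For $d_i>0$ put $f_i=z_i/((1-\kappa)d_i)$. These vectors are orthonormal, and $A^tw_i=\kappa d_iw_i+(1-\kappa)d_if_i$ is (1).

**Step 3: deal with $d_i=0$.** The diagonal entry of (7) gives $\|A^tw_i\|^2=\langle Ew_i,w_i\rangle=0$, so $A^tw_i=0$ and hence $Aw_i=0$, since $A^t$ and $A$ have the same kernel. For these indices choose the $f_i$ so that all $f_1,\dots,f_k$ together are orthonormal; this is possible because $k\le n$. Then (1) reads $0=0$, and $d_i^{1/t}=0=\langle Aw_i,w_i\rangle\le\langle Af_i,f_i\rangle$.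

**Step 4: prove the inequalities for $d_i>0$.** Let $\mu$ be the spectral measure of $A$ at $w_i$ and $a=\langle Aw_i,w_i\rangle$. The diagonal entry of (7) at $w_i$ is exactly (6) with $d=d_i$, so Lemma 4(a) gives $d_i\le a^t$, that is, $d_i^{1/t}\le\langle Aw_i,w_i\rangle$. Since $\kappa<\frac12$, the number $\theta:=\kappa d_i$ satisfies $0\le\theta\le\frac12a^t$. As $z_i=(A^t-\theta)w_i$, we have $\langle Az_i,z_i\rangle=\int x(x^t-\theta)^2d\mu$ and $\|z_i\|^2=\int(x^t-\theta)^2d\mu$. Lemma 4(b) says $\langle Az_i,z_i\rangle\ge a\|z_i\|^2$; dividing by $\|z_i\|^2=(1-\kappa)^2d_i^2>0$ gives $\langle Af_i,f_i\rangle\ge a$. $\square$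

## 8. The Ky Fan bound $\|N_t\|_{(k)}\le\|S\|_{(k)}$

**Proof of Proposition 6.** For $t=0$ and $t=\frac12$ we have $N_t=S$. Let $0<t<\frac12$ and $\Sigma_k=\|S\|_{(k)}$. Let $\mathcal V$ be any $k$-dimensional subspace, with projection $P$, and take $w_i,f_i,d_i$ from Lemma 5 for $A$.

**Step 1: bound $\mathrm{Tr}\,PA^tB^rA^t$ by expectations in $w_i$ and $f_i$.** The function $\xi\mapsto\langle B^r\xi,\xi\rangle=\|B^{r/2}\xi\|^2$ is convex; $\langle B^r\xi,\xi\rangle\le\langle B\xi,\xi\rangle^r$ for unit $\xi$; and $d^2y^r\le2t\,d^{1/t}+ry$ for $d,y\ge0$, by weighted AM–GM with weights $2t+r=1$. Using these in turn, and that $(w_i)$ is an orthonormal basis of $\mathcal V$,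
$$\begin{aligned}\mathrm{Tr}\,PA^tB^rA^t&=\sum_i\langle B^rA^tw_i,A^tw_i\rangle\\
&=\sum_id_i^2\big\langle B^r(\kappa w_i+(1-\kappa)f_i),\,\kappa w_i+(1-\kappa)f_i\big\rangle\\
&\le\sum_id_i^2\big[\kappa\langle B^rw_i,w_i\rangle+(1-\kappa)\langle B^rf_i,f_i\rangle\big]\\
&\le\sum_id_i^2\big[\kappa\langle Bw_i,w_i\rangle^r+(1-\kappa)\langle Bf_i,f_i\rangle^r\big]\\
&\le\sum_i\big[2t\,d_i^{1/t}+r\kappa\langle Bw_i,w_i\rangle+r(1-\kappa)\langle Bf_i,f_i\rangle\big].\end{aligned}$$

**Step 2: remove $d_i$ and $f_i$.** By Lemma 5, $\sum_id_i^{1/t}\le\sum_i\langle Aw_i,w_i\rangle=\mathrm{Tr}\,PA$. Also $\sum_i\langle Bw_i,w_i\rangle=\mathrm{Tr}\,PB$. Since $(f_i)$ is orthonormal, fact 1 and Lemma 5 give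
$$\sum_i\langle Bf_i,f_i\rangle=\sum_i\langle Sf_i,f_i\rangle-\sum_i\langle Af_i,f_i\rangle\le\Sigma_k-\mathrm{Tr}\,PA .$$
Hence
$$\mathrm{Tr}\,PA^tB^rA^t\le2t\,\mathrm{Tr}PA+r\kappa\,\mathrm{Tr}PB+r(1-\kappa)\big(\Sigma_k-\mathrm{Tr}PA\big). \tag{8}$$

**Step 3: add the inequality with $A$ and $B$ exchanged.** The bases $w_i,f_i$ no longer appear in (8); only $\mathcal V$ does. So we may apply (8) with the roles of $A$ and $B$ exchanged and the same $\mathcal V$, although Lemma 5 for $B$ uses other vectors. Adding,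
$$\mathrm{Tr}\,PN_t\le m\,\mathrm{Tr}PS+2r(1-\kappa)\Sigma_k,\qquad m:=2t+r\kappa-r(1-\kappa)=2t-r(1-2\kappa).$$

**Step 4: check the sign of $m$.** If $t\le\frac14$, then $r(1-2\kappa)=(1-2t)\frac{2t}{1-2t}=2t$, so $m=0$. If $t\ge\frac14$, then $\kappa=0$ and $m=2t-r=4t-1\ge0$. In all cases $m\ge0$, so $\mathrm{Tr}PS\le\Sigma_k$ yields
$$\mathrm{Tr}\,PN_t\le\big(m+2r(1-\kappa)\big)\Sigma_k=(2t+r)\Sigma_k=\Sigma_k .$$
Maximizing over $\mathcal V$ gives $\|N_t\|_{(k)}\le\Sigma_k$. $\square$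

## 9. From $N_\alpha$ and $N_\gamma$ to Theorems 1 and 2

**Proof of Theorem 2.** Let $G$ be the matrix inside the norm on the left in Theorem 2.

**Step 1: bound Ky Fan sums of $G$ by Cauchy–Schwarz.** Let $(u_i)_{i\le k}$, $(v_i)_{i\le k}$ be orthonormal systems. Moving the left factors to the other side of the inner product,
$$\mathrm{Re}\sum_i\langle Gv_i,u_i\rangle=\mathrm{Re}\sum_i\Big(\langle XB^{\frac12-\gamma}A^\gamma v_i,\,B^{\frac12-\alpha}A^\alpha u_i\rangle+\langle YA^{\frac12-\gamma}B^\gamma v_i,\,A^{\frac12-\alpha}B^\alpha u_i\rangle\Big).$$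
As $X,Y$ are contractions, each inner product is at most a product of two norms, for example $\|B^{\frac12-\gamma}A^\gamma v_i\|\,\|B^{\frac12-\alpha}A^\alpha u_i\|$. For every vector $u$,
$$\|B^{\frac12-\alpha}A^\alpha u\|^2+\|A^{\frac12-\alpha}B^\alpha u\|^2=\langle A^\alpha B^{1-2\alpha}A^\alpha u,u\rangle+\langle B^\alpha A^{1-2\alpha}B^\alpha u,u\rangle=\langle N_\alpha u,u\rangle,$$
and likewise with $\gamma$. Cauchy–Schwarz for the sum of these $2k$ products gives
$$\mathrm{Re}\sum_i\langle Gv_i,u_i\rangle\le\Big(\sum_i\langle N_\gamma v_i,v_i\rangle\Big)^{1/2}\Big(\sum_i\langle N_\alpha u_i,u_i\rangle\Big)^{1/2}\le\|N_\gamma\|_{(k)}^{1/2}\,\|N_\alpha\|_{(k)}^{1/2}. \tag{9}$$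

**Step 2: insert Proposition 6 and pass to all norms.** By (5) the right-hand side of (9) is at most $\|S\|_{(k)}$. Maximizing the left-hand side, $\|G\|_{(k)}\le\|S\|_{(k)}$ for all $k\le n$, and Ky Fan dominance proves the first assertion.

**Step 3: the special case.** If $\alpha+\beta+\gamma=1$ and $0\le\alpha,\gamma\le\frac12$, take $X=Y=I$. Then $B^{\frac12-\alpha}B^{\frac12-\gamma}=B^{1-\alpha-\gamma}=B^\beta$, and the same for $A$, so $G=A^\alpha B^\beta A^\gamma+B^\alpha A^\beta B^\gamma$. $\square$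

**Proof of Theorem 1.** For $0<t\le\frac12$ take $\alpha=t$, $\gamma=0$, $X=Y=I$ in Theorem 2. Then $G=A^tB^{\frac12-t}B^{\frac12}+B^tA^{\frac12-t}A^{\frac12}=F_t$, which gives (4). For $\frac12<t<1$ use $F_t=F_{1-t}^*$. By the substitution of Section 2, (3) holds for all $n$, all $A,B\ge0$, all $p,q>0$ and all unitarily invariant norms. $\square$

## 10. Equality in the Schatten norms

**Proof of Theorem 3.** If $A=B$, then $F_t=2A=S$. So equality holds, and taking $A=B\ne0$ shows that the constant $1$ cannot be lowered. Conversely, let $\|F_t\|_\rho=\|S\|_\rho$ with $1\le\rho<\infty$. Taking adjoints if necessary, we may assume $0<t\le\frac12$.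

**Step 1: reduce to $\rho=1$.** Let $\rho>1$, $x_j=s_j(F_t)$, $y_j=s_j(S)$. The function $x\mapsto x^\rho$ is strictly convex on $[0,\infty)$, so
$$y_j^\rho-x_j^\rho\ge\rho\,x_j^{\rho-1}(y_j-x_j),$$
strictly if $y_j\ne x_j$. Put $\Delta_k=\sum_{j\le k}(y_j-x_j)$, which is $\ge0$ by Theorem 1 for the Ky Fan norms. Abel summation gives
$$\sum_{j\le n}x_j^{\rho-1}(y_j-x_j)=\sum_{k<n}\big(x_k^{\rho-1}-x_{k+1}^{\rho-1}\big)\Delta_k+x_n^{\rho-1}\Delta_n\ge0,$$
since $x_j^{\rho-1}$ is nonincreasing and nonnegative. As $\sum_j(y_j^\rho-x_j^\rho)=0$ by assumption, no strict inequality can occur, so $x_j=y_j$ for all $j$. Hence $\|F_t\|_1=\|S\|_1=\mathrm{Tr}\,S$.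

**Step 2: for $0<t<\frac12$, show that $\mathrm{Tr}N_t=\mathrm{Tr}S$.** Inequality (9) with $k=n$, $\alpha=t$, $\gamma=0$ reads $\|F_t\|_1\le(\mathrm{Tr}N_t)^{1/2}(\mathrm{Tr}S)^{1/2}$, and $\mathrm{Tr}N_t\le\mathrm{Tr}S$ by (5) with $k=n$. If $\mathrm{Tr}S=0$, then $A=B=0$ and we are done. Otherwise $\|F_t\|_1=\mathrm{Tr}S$ forces $\mathrm{Tr}N_t=\mathrm{Tr}S$.

**Step 3: for $0<t<\frac12$, conclude from strictness in AM–GM.** Put $s=2t\in(0,1)$, so that $\mathrm{Tr}N_t=\mathrm{Tr}A^sB^{1-s}+\mathrm{Tr}B^sA^{1-s}$. Let $Ae_i=a_ie_i$ and $Bg_j=b_jg_j$ with orthonormal eigenbases. Since $\sum_j|\langle e_i,g_j\rangle|^2=1=\sum_i|\langle e_i,g_j\rangle|^2$ and $\mathrm{Tr}A^sB^{1-s}=\sum_{i,j}|\langle e_i,g_j\rangle|^2a_i^sb_j^{1-s}$,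
$$s\,\mathrm{Tr}A+(1-s)\mathrm{Tr}B-\mathrm{Tr}A^sB^{1-s}=\sum_{i,j}|\langle e_i,g_j\rangle|^2\big(sa_i+(1-s)b_j-a_i^sb_j^{1-s}\big)\ge0,$$
and similarly with $A,B$ exchanged. The two left-hand sides add up to $\mathrm{Tr}S-\mathrm{Tr}N_t=0$, so both vanish. Each summand on the right is then zero, and equality in weighted AM–GM forces $a_i=b_j$ whenever $\langle e_i,g_j\rangle\ne0$. Therefore
$$Ag_j=\sum_ia_i\langle g_j,e_i\rangle e_i=b_j\sum_i\langle g_j,e_i\rangle e_i=b_jg_j=Bg_j$$
for all $j$, that is, $A=B$.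

**Step 4: treat $t=\frac12$, where $N_t=S$ carries no information.** Put $X=A^{1/2}$, $Y=B^{1/2}$, and let $XY=U|XY|$ be a polar decomposition with $U$ unitary, so that $\|XY\|_1=\mathrm{Tr}(U^*XY)=\mathrm{Tr}((XU)^*Y)$. This is the Hilbert–Schmidt inner product of $XU$ and $Y$ (it is real, so the order does not matter). Since $YX=(XY)^*$,
$$\|XY+YX\|_1\le2\|XY\|_1=2\langle XU,Y\rangle_{HS}\le2\|X\|_2\|Y\|_2\le\|X\|_2^2+\|Y\|_2^2=\mathrm{Tr}A+\mathrm{Tr}B=\mathrm{Tr}S .$$
The left-hand side is $\|F_{1/2}\|_1=\mathrm{Tr}S$, so equality holds throughout. The last inequality gives $\|X\|_2=\|Y\|_2$. Equality in Cauchy–Schwarz for $XU$ and $Y$, which have the same norm and a nonnegative inner product, gives $Y=XU$. So $B=YY^*=XUU^*X=X^2=A$.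

**Step 5: a counterexample for the operator norm.** Let $A=I_2$, $B=\mathrm{diag}(1,0)$ and $0<t<1$. Then $F_t=B^{1-t}+B^t=\mathrm{diag}(2,0)$ and $S=\mathrm{diag}(2,1)$. Both have operator norm $2$, although $A\ne B$. $\square$
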